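\title{Regular operators that form a lattice without the expected Dedekind completeness}

\begin{abstract}
Let $X$ and $Y$ be Banach lattices, and let $\alpha$ be the smallest cardinal greater than the density character of every order interval of $X$. It has been suggested that the space $\mathcal{L}^r(X,Y)$ of regular operators is a vector lattice if and only if either $X$ is atomic with an order continuous norm or $Y$ is Dedekind $\alpha$-complete. We prove that this condition is sufficient for all $X$ and $Y$ and that, in ZFC, it is not necessary. In the counterexample $X$ is the space of continuous functions on the double arrow space and $Y$ is the space of bounded functions on $\omega_1$ that are constant off a countable set. The reason is that every positive functional on $X$ is determined, among positive functionals, by countably many of its values. For this $X$ no condition of the form ``$Y$ is Dedekind $\beta$-complete'' characterizes the lattice property of $\mathcal{L}^r(X,Y)$. The suggested equivalence does hold for $X=c(\tau)$.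
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ and $Y$ be real Banach lattices. A linear operator $T:X\to Y$ is \emph{positive}, $T\ge 0$, if $T(X_+)\subseteq Y_+$. It is \emph{regular} if $T=U-V$ with $U,V:X\to Y$ positive, and \emph{order bounded} if for every $x\in X_+$ there is $y\in Y_+$ with $T([-x,x])\subseteq[-y,y]$, where $[a,b]=\{z: a\le z\le b\}$ denotes an order interval. The spaces $\mathcal{L}^r(X,Y)$ and $\mathcal{L}^b(X,Y)$ of regular and of order bounded operators are ordered by $T\ge S$ if and only if $T-S\ge0$, and $\mathcal{L}^r(X,Y)$ carries the \emph{regular norm}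
\[
\|T\|_r=\inf\{\|S\| : S\ge 0,\ -S\le T\le S\}.
\]
When is $\mathcal{L}^r(X,Y)$ a vector lattice, that is, when does every pair $S,T$ of regular operators have a least upper bound $S\vee T$ among the regular operators?

There is an obvious candidate for $S\vee T$. If $R\ge S$ and $R\ge T$, then $Rx=Ry+Rw\ge Sy+Tw$ whenever $x=y+w$ with $y,w\in X_+$. This leads to the \emph{Freudenthal--Kantorovich--Riesz (FKR) formulae}: for $x\in X_+$,
\begin{equation}\label{eq:fkr}
\begin{aligned}
|T|x&=\sup\{|Tz| : |z|\le x\},\\
(S\vee T)x&=\sup\{Sy+Tw : y,w\in X_+,\ y+w=x\},\\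
(S\wedge T)x&=\inf\{Sy+Tw : y,w\in X_+,\ y+w=x\},\\
T^{+}x&=\sup\{Ty: 0\le y\le x\},\qquad T^{-}x=\sup\{-Ty: 0\le y\le x\}.
\end{aligned}
\end{equation}
Whenever these suprema exist in $Y$, they do give the lattice operations (Lemma~\ref{lem:criterion}). There are two simple reasons for them to exist.

The first is that $Y$ has enough suprema. For a cardinal $\beta$, the lattice $Y$ is \emph{Dedekind $\beta$-complete} if every nonempty subset of $Y$ of cardinality less than $\beta$ that is bounded above has a supremum. The condition becomes stronger as $\beta$ grows. Dedekind $\aleph_1$-completeness concerns countable sets and is also called Dedekind $\sigma$-completeness, and Dedekind $\kappa^+$-completeness concerns sets of cardinality at most $\kappa$. Since $T$ is continuous and $Y_+$ is closed, the supremum defining $|T|x$ may be taken over a dense subset of $[-x,x]$. The \emph{density character} of a subset of a Banach space is the smallest cardinality of a norm-dense subset of it, so the relevant cardinal is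
\[
\alpha(X)=\text{the least cardinal greater than the density character of every order interval of }X.
\]

The second reason is that the supremum is a sum. For $X=\mathbb{R}^n$ with unit vectors $e_1,\dots,e_n$ we have $\sup\{|Tz|:|z|\le x\}=\sum_i x_i|Te_i|$, whatever $Y$ is. To repeat this in infinite dimensions we need $x$ to be the norm limit of finite sums of atoms. An \emph{atom} of $X$ is a nonzero $e\in X_+$ such that $0\le v\le e$ implies $v\in\mathbb{R}e$, and $X$ is \emph{atomic} if it is the band generated by its atoms. The norm of $X$ is \emph{order continuous} if $\|x_\gamma\|\to0$ for every net $x_\gamma\downarrow0$, that is, for every decreasing net with infimum $0$. We are led to the condition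
\begin{itemize}
\item[$(\ast)$] either $X$ is atomic with an order continuous norm, or $Y$ is Dedekind $\alpha(X)$-complete.
\end{itemize}
For order continuous $X$ there are no other reasons. The following is Theorem~2.16 of \cite{problems}; it relies on unpublished results from M.~Elliott's Ph.D.\ thesis. We do not use it.

\begin{theorem}[{\cite[Theorem 2.16]{problems}}]\label{thm:known}
Suppose that $X$ has an order continuous norm and $Y$ is any Banach lattice. The following are equivalent:
\begin{itemize}
\item[(1)] condition $(\ast)$ holds;
\item[(2)] $\mathcal{L}^b(X,Y)$ is a Banach lattice under the regular norm in which all lattice operations satisfy the FKR formulae;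
\item[(3)] $\mathcal{L}^r(X,Y)$ is a vector lattice.
\end{itemize}
\end{theorem}

In \cite{problems} it is stated as an open question exactly when $\mathcal{L}^r(X,Y)$ is a vector lattice, and the following answer is suggested.

\begin{quote}
\textbf{Conjecture.} For arbitrary Banach lattices $X$ and $Y$, the space $\mathcal{L}^r(X,Y)$ is a vector lattice if and only if $(\ast)$ holds.
\end{quote}

We show that the ``only if'' part is false. For a set $H$ let $\mathbf{1}_H$ be its indicator function, and let $\mathbf{1}$ be the constant function $1$. Let $X_{(0,1]}$ be the closed linear span of the functions $e_t=\mathbf{1}_{(0,t]}$, $0<t\le1$, in $\ell_\infty((0,1])$. It is the space of left-continuous functions with right limits, and it can be identified with the space of continuous functions on the double arrow space (Remark~\ref{rem:arrow}). Let $Y_\omega(\omega_1)$ be the space of all $f\in\ell_\infty(\omega_1)$ that are constant off a countable set. We work in ZFC, and cardinals are initial ordinals.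

\begin{theorem}\label{thm:main}
Let $X=X_{(0,1]}$ and $Y=Y_\omega(\omega_1)$. Then:
\begin{itemize}
\item[(a)] $X$ does not have an order continuous norm, and $\alpha(X)=(2^{\aleph_0})^+$;
\item[(b)] $Y$ is Dedekind $\aleph_1$-complete but not Dedekind $\aleph_2$-complete, hence not Dedekind $\alpha(X)$-complete;
\item[(c)] $\mathcal{L}^r(X,Y)$ is a vector lattice; it is a Banach lattice under $\|\cdot\|_r$, and its lattice operations satisfy the FKR formulae.
\end{itemize}
More generally, for every infinite cardinal $\kappa$ there are a Banach lattice $X$ whose norm is not order continuous, with $\alpha(X)\ge\kappa^{++}$, and a Banach lattice $Y$ that is Dedekind $\kappa^+$-complete but not Dedekind $\kappa^{++}$-complete, for which \emph{(c)} holds.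
\end{theorem}

By (a) and (b) condition $(\ast)$ fails for this pair, so the conjecture is false. Its ``if'' part survives.

\begin{theorem}\label{thm:suff}
For all Banach lattices $X$ and $Y$, condition $(\ast)$ implies statements \emph{(2)} and \emph{(3)} of Theorem~\ref{thm:known}.
\end{theorem}

One might hope to repair the conjecture by replacing $\alpha(X)$ with a smaller cardinal attached to $X$. This is impossible.

\begin{theorem}\label{thm:nocard}
Let $X=X_{(0,1]}$.
\begin{itemize}
\item[(a)] There is no cardinal $\beta$ such that, for all Banach lattices $Y$, the space $\mathcal{L}^r(X,Y)$ is a vector lattice if and only if $Y$ is Dedekind $\beta$-complete.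
\item[(b)] For $Y=Y_\omega(\omega_1)$ we have $\mathcal{L}^b(X,Y)\ne\mathcal{L}^r(X,Y)$, and $\mathcal{L}^b(X,Y)$ is not a vector lattice. Thus the implication \emph{(3)}$\Rightarrow$\emph{(2)} of Theorem~\ref{thm:known} also fails without order continuity.
\end{itemize}
\end{theorem}

The density character of $[-x,x]$ measures how many values an arbitrary bounded operator needs in order to be determined on that interval. A regular operator is a difference of positive ones, and positive operators can be far more rigid: a positive functional $\varphi$ on $X_{(0,1]}$ is encoded by the increasing function $t\mapsto\varphi(e_t)$, which is fixed by its values at the rationals and at its countably many jumps. Section~\ref{sec:jump} shows this mechanism on a single operator, and Section~\ref{sec:determined} turns it into the proof of Theorem~\ref{thm:main} through the notion of a $\kappa$-determined functional. Theorems~\ref{thm:detsuff} and~\ref{thm:detnec} show that this notion decides the question for one family of range spaces and for $X=C(K)$ of restricted density character. Theorem~\ref{thm:ctau} gives a necessary condition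 on $Y$ and shows that the conjectured equivalence is true for $X=c(\tau)$. We do not obtain a characterization of all pairs $(X,Y)$ for which $\mathcal{L}^r(X,Y)$ is a vector lattice; by Theorem~\ref{thm:nocard}, none can have the form ``$Y$ is Dedekind $\beta$-complete for a cardinal $\beta$ depending only on $X$''.

\section{The modulus of an operator}\label{sec:modulus}

We use freely that in a Banach lattice the cone is norm closed, the lattice operations are norm continuous, and $|a|\le|b|$ implies $\|a\|\le\|b\|$. We write $\pm T\le S$ for $-S\le T\le S$. If subsets $A,B$ of $Y$ have suprema, then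
\begin{equation}\label{eq:supsum}
\sup(A+B)=\sup A+\sup B;
\end{equation}
indeed, if $u\ge a+b$ for all $a\in A$ and $b\in B$, then $u-b\ge\sup A$ for all $b\in B$, and so $u-\sup A\ge\sup B$.

\begin{lemma}\label{lem:basic}
Let $T:X\to Y$ be linear.
\begin{itemize}
\item[(a)] If $S:X\to Y$ is linear and $\pm T\le S$, then $S\ge0$ and $|Tz|\le S|z|$ for all $z\in X$. Such an $S$ exists if and only if $T$ is regular. Regular operators are order bounded.
\item[(b)] Order bounded operators are norm bounded, and $\pm T\le S$ implies $\|T\|\le\|S\|$.
\end{itemize}
\end{lemma}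

\begin{proof}
(a) Adding $S-T\ge0$ and $S+T\ge0$ gives $S\ge0$. For $x\in X_+$ we have $\pm Tx\le Sx$, that is, $|Tx|\le Sx$, so $|Tz|\le|Tz^+|+|Tz^-|\le S|z|$. If $T=U-V$ with $U,V\ge0$, take $S=U+V$; conversely $T=S-(S-T)$. Finally, $|z|\le x$ gives $|Tz|\le Sx$.

(b) Suppose that $T$ is order bounded and $\|u_n\|\le1$, $\|Tu_n\|\ge4^n$ for all $n$. Put $w=\sum_n2^{-n}|u_n|$ and choose $y$ with $T([-w,w])\subseteq[-y,y]$. Then $2^n\le\|T(2^{-n}u_n)\|\le\|y\|$ for all $n$, which is absurd. The last claim follows from $|Tz|\le S|z|$.
\end{proof}

A \emph{modulus} of $T$ is a least element $|T|$ of the set of linear operators $S$ with $\pm T\le S$. All such $S$ are positive, so this is the least upper bound of $\{T,-T\}$ in $\mathcal{L}^r(X,Y)$ and also in $\mathcal{L}^b(X,Y)$, and an operator with a modulus is regular. Each of the two spaces is a vector lattice if and only if all its members have a modulus: $R\ge S$ and $R\ge T$ hold together exactly when $R-\frac12(S+T)\ge\pm\frac12(S-T)$, so that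
\begin{equation}\label{eq:vee}
S\vee T=\tfrac12\big(S+T+|S-T|\big).
\end{equation}

All positive results below are obtained by verifying the hypothesis of the next lemma.

\begin{lemma}\label{lem:criterion}
\begin{itemize}
\item[(a)] Let $T:X\to Y$ be linear and suppose that for every $x\in X_+$ the set $\{Tz:|z|\le x\}$ has a supremum $m(x)$ in $Y$. Then $T$ is regular, it has a modulus, and $|T|x=m(x)=\sup\{|Tz|:|z|\le x\}$ for $x\in X_+$.
\item[(b)] If the hypothesis of \emph{(a)} holds for every regular $T:X\to Y$, then $\mathcal{L}^r(X,Y)$ is a Banach lattice under $\|\cdot\|_r$ and the FKR formulae hold.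
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $[-x,x]$ is symmetric, $u\ge Tz$ for all $|z|\le x$ if and only if $u\ge|Tz|$ for all $|z|\le x$. So $m(x)=\sup\{|Tz|:|z|\le x\}\ge0$. For $a,b\in X_+$ we have $[0,a+b]=[0,a]+[0,b]$ (the Riesz decomposition property: $v=v\wedge a+(v-a)^+$). Applying this with $a=2x_1$, $b=2x_2$ and translating by $-(x_1+x_2)$ gives $[-(x_1+x_2),x_1+x_2]=[-x_1,x_1]+[-x_2,x_2]$, so $m$ is additive on $X_+$ by \eqref{eq:supsum}. Also $m(\lambda x)=\lambda m(x)$ for $\lambda\ge0$. Put $M(x_1-x_2)=m(x_1)-m(x_2)$ for $x_1,x_2\in X_+$. This is well defined, because $x_1-x_2=u_1-u_2$ gives $m(x_1)+m(u_2)=m(u_1)+m(x_2)$, and it is linear. Taking $z=\pm x$ shows $\pm T\le M$. If $\pm T\le S$ and $|z|\le x$, then $Tz\le S|z|\le Sx$, so $Mx\le Sx$. Hence $M=|T|$.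

(b) By (a) and \eqref{eq:vee}, $\mathcal{L}^r(X,Y)$ is a vector lattice. For $x\in X_+$ the map $z\mapsto(y,w)=\big(\frac12(x+z),\frac12(x-z)\big)$ is a bijection from $[-x,x]$ onto the set of pairs $y,w\in X_+$ with $y+w=x$, and $\frac12\big(Sx+Tx+(S-T)z\big)=Sy+Tw$. Taking suprema and using \eqref{eq:vee} and (a) for $S-T$ gives the formula for $S\vee T$. The others follow from $S\wedge T=-((-S)\vee(-T))$, $T^+=T\vee0$ and $T^-=(-T)\vee0$.

If $\pm T\le S$, then $0\le|T|\le S$, so $\||T|\|\le\|S\|$ by Lemma~\ref{lem:basic}(b). Hence $\|T\|_r=\||T|\|$. The same monotonicity shows that $|T_1|\le|T_2|$ implies $\|T_1\|_r\le\|T_2\|_r$ and, through $|T_1+T_2|\le|T_1|+|T_2|$, gives the triangle inequality. So $\|\cdot\|_r$ is a lattice norm. For completeness let $\sum_n\|T_n\|_r<\infty$. Since $\|T_n\|\le\||T_n|\|$, both $T=\sum_nT_n$ and $\sum_n|T_n|$ converge in the operator norm, and $\pm\big(T-\sum_{n\le N}T_n\big)\le\sum_{n>N}|T_n|$ because $Y_+$ is closed. Thus $T$ is regular and $\|T-\sum_{n\le N}T_n\|_r\le\sum_{n>N}\|T_n\|_r\to0$.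
\end{proof}

For $Y=\mathbb{R}$ the lemma shows that every $\psi$ in the dual space $X'$ has a modulus $|\psi|\in X'_+$, where $X'_+$ is the set of positive (hence bounded) functionals: the set $\{\psi(z):|z|\le x\}$ is bounded by $\|\psi\|\,\|x\|$.

The lemma works in one direction only. A modulus is defined by comparison with other operators, not with vectors of $Y$, so the absence of a supremum in \eqref{eq:fkr} does not by itself show that $|T|$ is missing. Each negative result below therefore exhibits enough operators $S$ with $\pm T\le S$ to pin down what $|T|\mathbf{1}$ or $T^+\mathbf{1}$ would have to be.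

\section{Condition $(\ast)$ is sufficient}\label{sec:suff}

\begin{proof}[Proof of Theorem~\ref{thm:suff}]
Let $T\in\mathcal{L}^b(X,Y)$ and $x\in X_+$. We show that $\{Tz:|z|\le x\}$ has a supremum. Lemma~\ref{lem:criterion}(a) then gives $\mathcal{L}^b(X,Y)=\mathcal{L}^r(X,Y)$, and Lemma~\ref{lem:criterion}(b) gives (2) and (3). Recall that $T$ is continuous by Lemma~\ref{lem:basic}(b).

\emph{Case 1: $Y$ is Dedekind $\alpha(X)$-complete.} Let $\Delta$ be a dense subset of $[-x,x]$ with $0<|\Delta|<\alpha(X)$. The set $T(\Delta)$ is bounded above, so it has a supremum. Since $T$ is continuous and $Y_+$ is closed, $T(\Delta)$ and $T([-x,x])$ have the same upper bounds, hence the same supremum.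

\emph{Case 2: $X$ is atomic with an order continuous norm.} We first set up coordinates. For $e\in X_+$ let $\{e\}^d=\{v:|v|\wedge e=0\}$; this is a band, in particular a linear subspace. Let $e$ be an atom and $z\in X_+$, and let $\lambda$ be the largest number with $\lambda e\le z$; it exists because $X_+$ is closed and $\lambda\|e\|\le\|z\|$. Then $(z-\lambda e)\wedge e=\mu e$ for some $\mu\ge0$, and $(\lambda+\mu)e\le z$ forces $\mu=0$. So $X=\mathbb{R}e\oplus\{e\}^d$, the coefficient of $e$ is a positive linear functional $e^*$ with kernel $\{e\}^d$, and $e^*(z)e\le z$ for $z\ge 0$.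

Let $(e_i)_{i\in I}$ be the family of all atoms of norm one. Two atoms $e,e'$ with $e\wedge e'\ne0$ are both multiples of $e\wedge e'$, so the $e_i$ are pairwise disjoint. If $v\ge0$ is disjoint from every $e_i$, then the band $\{v\}^d$ contains all atoms, so it equals $X$, and $v=v\wedge v=0$. For $z\in X$ and finite $F\subseteq I$ put $z_i=e_i^*(z)$ and $z_F=\sum_{i\in F}z_ie_i$. Let $z\ge0$. A finite sum of disjoint positive elements is their supremum, so $z_F\le z$, and $z-z_F$ decreases as $F$ grows. If $0\le v\le z-z_F$ for all $F$, then $0\le e_i^*(v)\le e_i^*(z-z_ie_i)=0$ for all $i$, so $v=0$. Thus $z-z_F\downarrow0$, and order continuity gives $z_F\to z$ in norm. By linearity $z_F\to z$ for all $z\in X$.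

As for $\mathbb{R}^n$, the candidate for the supremum is $\sum_ix_i|Te_i|$. Since $|a|=\sup\{a,-a\}$, formula \eqref{eq:supsum} gives
\begin{equation}\label{eq:signs}
s_F:=\sum_{i\in F}x_i|Te_i|=\sup_{\varepsilon\in\{\pm1\}^F}T\Big(\sum_{i\in F}\varepsilon_ix_ie_i\Big).
\end{equation}
The difficulty is that $Y$ has no completeness property other than norm completeness, so we must show that the increasing net $(s_F)$ is norm Cauchy. Boundedness of $T$ controls each term on the right of \eqref{eq:signs} but not their supremum; order boundedness controls the supremum. Suppose that $(s_F)$ is not Cauchy. Then there is $\delta>0$ such that for every finite $F$ some finite $F'\supseteq F$ has $\|s_{F'}-s_F\|=\|s_{F'\setminus F}\|\ge\delta$. Choose finite sets $F_n$ with $\|x-x_{F_n}\|\le4^{-n}$ and finite sets $G_n$ disjoint from $F_n$ with $\|s_{G_n}\|\ge\delta$. Since $x_{G_n}\le x-x_{F_n}$, the series $w=\sum_n2^nx_{G_n}$ converges. Choose $y$ with $T([-w,w])\subseteq[-y,y]$. Each vector $2^n\sum_{i\in G_n}\varepsilon_ix_ie_i$ lies in $[-w,w]$, so \eqref{eq:signs} gives $2^ns_{G_n}\le y$ and $\delta\le2^{-n}\|y\|$ for all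 $n$, a contradiction.

Let $s=\lim s_F$; then $s_F\le s$ for all $F$. If $|z|\le x$, then $|z_i|\le x_i$ by positivity of $e_i^*$, so $Tz_F\le\sum_{i\in F}|z_i||Te_i|\le s_F\le s$, and in the limit $Tz\le s$. Conversely, an upper bound of $T([-x,x])$ dominates each $s_F$ by \eqref{eq:signs}, hence dominates $s$. So $s$ is the required supremum.
\end{proof}

In Case 2 order continuity is used only for $z_F\to z$. It cannot be dropped: see Remark~\ref{rem:c}.

\section{Two families of spaces}\label{sec:spaces}

From now on $\kappa$ is an infinite cardinal. We need range spaces whose degree of completeness is known exactly, and domain spaces with large order intervals.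

\subsection*{The range spaces}
Let $\Gamma$ be a set with $|\Gamma|>\kappa$. The space $Y_\kappa(\Gamma)$ consists of all $f\in\ell_\infty(\Gamma)$ for which there is a number $f(\infty)$ such that the \emph{exceptional set} $\{\gamma:f(\gamma)\ne f(\infty)\}$ has cardinality at most $\kappa$. The number $f(\infty)$ is unique, since two sets of cardinality at most $\kappa$ do not cover $\Gamma$. Call $E\subseteq\Gamma$ \emph{splitting} if $|E|>\kappa$ and $|\Gamma\setminus E|>\kappa$. Splitting sets of cardinality $\kappa^+$ exist, because $\Gamma$ contains two disjoint sets of cardinality $\kappa^+$.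

\begin{lemma}\label{lem:Y}
Let $Y=Y_\kappa(\Gamma)$.
\begin{itemize}
\item[(a)] $Y$ is a closed sublattice of $\ell_\infty(\Gamma)$, and $f\mapsto f(\infty)$ is a positive linear functional.
\item[(b)] If the pointwise supremum of a set $B\subseteq Y$ lies in $Y$, it is the supremum of $B$ in $Y$. If the pointwise supremum is $\lambda\mathbf{1}_E$ with $\lambda>0$ and $E$ splitting, then $B$ has no supremum in $Y$.
\item[(c)] $Y$ is Dedekind $\kappa^+$-complete but not Dedekind $\kappa^{++}$-complete.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A union of countably many sets of cardinality at most $\kappa$ has cardinality at most $\kappa$. Off the union of the exceptional sets of $f$ and $g$, the functions $af+bg$ and $f\vee g$ are the constants $af(\infty)+bg(\infty)$ and $f(\infty)\vee g(\infty)$. If $f_n\to f$ uniformly, then off the union of the exceptional sets of the $f_n$ the function $f$ is the constant $\lim f_n(\infty)$. Positivity holds because $f(\infty)$ is a value of $f$.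

(b) The upper bounds of $B$ in $Y$ are the $f\in Y$ that dominate the pointwise supremum. This gives the first claim. For the second let $f\in Y$, $f\ge\lambda\mathbf{1}_E$. As $|E|>\kappa$, some point of $E$ is not exceptional, so $f(\infty)\ge\lambda$. As $|\Gamma\setminus E|>\kappa$, there is $\delta\notin E$ with $f(\delta)=f(\infty)\ge\lambda$. Then $f-\lambda\mathbf{1}_{\{\delta\}}$ is a strictly smaller upper bound in $Y$.

(c) Let $B\ne\emptyset$ be bounded above with $|B|\le\kappa$. Its pointwise supremum is a bounded function that is constant off the union of the exceptional sets of the members of $B$, a set of cardinality at most $\kappa\cdot\kappa=\kappa$. By (b) it is the supremum of $B$. If $E$ is splitting with $|E|=\kappa^+$, then $\{\mathbf{1}_{\{\gamma\}}:\gamma\in E\}$ is bounded above by $\mathbf{1}$, has cardinality less than $\kappa^{++}$, and has no supremum by (b).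
\end{proof}

A linear map $T:X\to Y_\kappa(\Gamma)$ has \emph{coordinates} $T_\gamma x=(Tx)(\gamma)$, $\gamma\in\Gamma$, and $T_\infty x=(Tx)(\infty)$, which are linear functionals on $X$. We have $T\ge0$ if and only if $T_\gamma\ge0$ for all $\gamma\in\Gamma$, and then $T_\infty\ge0$.

\subsection*{The domain spaces}
Let $L$ be an infinite totally ordered set with greatest element $1_L$. For $t\in L$ put $e_t=\mathbf{1}_{\{s\in L:\,s\le t\}}$, and let $X_L$ be the closed linear span of $\{e_t:t\in L\}$ in $\ell_\infty(L)$. Elements of the linear span are called \emph{step functions}.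

\begin{lemma}\label{lem:X}
$X_L$ is a closed sublattice of $\ell_\infty(L)$ containing $\mathbf{1}=e_{1_L}$. Its norm is not order continuous, and $\alpha(X_L)=|L|^+$.
\end{lemma}

\begin{proof}
For $t_1<\dots<t_n$ the span of $e_{t_1},\dots,e_{t_n}$ equals the span of the indicators $e_{t_1},e_{t_2}-e_{t_1},\dots,e_{t_n}-e_{t_{n-1}}$ of pairwise disjoint sets, which is a sublattice. Hence the step functions, and their closure, form sublattices.

If the norm of a Banach lattice is order continuous, then every order bounded disjoint sequence is norm null \cite[Theorem 2.4.2]{mn}. The infinite chain $L$ contains a strictly monotone sequence $(t_n)$, and the functions $|e_{t_{n+1}}-e_{t_n}|$ are pairwise disjoint, lie in $[0,\mathbf{1}]$ and have norm $1$. So the norm of $X_L$ is not order continuous. (For $L=(0,1]$ it suffices to observe that $e_{1/n}\downarrow0$ and $\|e_{1/n}\|=1$.)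

The rational combinations of the $e_t$ form a dense set of cardinality $|L|$, so $X_L$, and with it every subset of this metric space, has density character at most $|L|$. The interval $[0,\mathbf{1}]$ contains all $e_t$, and $\|e_s-e_t\|=1$ for $s\ne t$. The balls of radius $\frac12$ around the $e_t$ are disjoint, so $[0,\mathbf{1}]$ has density character $|L|$.
\end{proof}

\begin{lemma}\label{lem:regulated}
Every $f\in X_{(0,1]}$ is left-continuous and has a right limit $f(t+)$ at each $t\in[0,1)$. The functions $f$ and $t\mapsto f(t+)$ are Borel, and for each $\varepsilon>0$ there are only finitely many $t\in(0,1)$ with $|f(t)-f(t+)|>\varepsilon$. In particular $f(t)=f(t+)$ for all but countably many $t$.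
\end{lemma}

\begin{proof}
All statements hold for a step function $g$, which has finitely many jumps. Let $\|f-g\|\le\eta$. On a one-sided neighborhood where $g$ is constant, the oscillation of $f$ is at most $2\eta$. As $\eta$ is arbitrary, $f$ is left-continuous and $f(t+)$ exists, with $|f(t+)-g(t+)|\le\eta$. So $f$ and $t\mapsto f(t+)$ are uniform limits of Borel functions, and $|f(t)-f(t+)|\le2\eta$ wherever $g$ does not jump.
\end{proof}

\begin{remark}\label{rem:arrow}
The following two descriptions of $X_{(0,1]}$ are not used later. First, every left-continuous $f$ on $(0,1]$ with right limits at all points of $[0,1)$ lies in $X_{(0,1]}$. Given $\varepsilon>0$, cover $[0,1]$ by finitely many intervals $(s-\delta,s+\delta)$ such that $f$ oscillates by at most $\varepsilon$ on either side of $s$. The centers and endpoints cut $(0,1]$ into intervals $(t_{k-1},t_k]$ on which, by left-continuity, $f$ oscillates by at most $\varepsilon$, so $f$ is within $\varepsilon$ of a step function. Second, let $K=\big((0,1]\times\{0\}\big)\cup\big([0,1)\times\{1\}\big)$ be the double arrow space, with the topology of the lexicographic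 order. It is compact because every subset has a supremum. The sets $K_t=\{k\in K:k\le(t,0)\}$ are clopen, form a chain with $K_1=K$, and separate points, so their indicators span a dense subalgebra of $C(K)$ by the Stone--Weierstrass theorem. Restriction to the dense set $(0,1]\times\{0\}$ is an isometric lattice homomorphism sending $\mathbf{1}_{K_t}$ to $e_t$; it maps $C(K)$ onto $X_{(0,1]}$.
\end{remark}

\section{A test case: the jump operator}\label{sec:jump}

Let $X=X_{(0,1]}$ and $Y=Y_\omega(\omega_1)$. If the conjecture were true, some regular $T:X\to Y$ would have no modulus. The natural way to find one is to use the uncountably many separated points $e_t$ of $[0,\mathbf{1}]$ to produce a set $\{Tz:|z|\le\mathbf{1}\}$ whose pointwise supremum is a multiple of $\mathbf{1}_E$ with $E$ splitting. The functionals $f\mapsto f(t)-f(t+)$ are suited to this: the one at $t$ takes the value $1$ at $e_t$ and vanishes at every other $e_s$. Fix an injection $\gamma\mapsto t_\gamma$ of $\omega_1$ into $(0,1)$ and a splitting set $E\subseteq\omega_1$, and define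
\[
(Jf)(\gamma)=\mathbf{1}_E(\gamma)\big(f(t_\gamma)-f(t_\gamma+)\big).
\]
By Lemma~\ref{lem:regulated}, $Jf$ has countable support, so $J$ maps $X$ into $Y$.

\begin{proposition}\label{prop:jump}
The operator $J$ is order bounded and $\{Jz:|z|\le\mathbf{1}\}$ has no supremum in $Y$, but $J$ is not regular.
\end{proposition}

\begin{proof}
If $|z|\le x$, then $|Jz|\le2\|x\|\mathbf{1}_E\le 2\|x\|\mathbf{1}$, so $J$ is order bounded. For $\gamma\in E$ the function $z=2e_{t_\gamma}-\mathbf{1}$ has $|z|=\mathbf{1}$ and $(Jz)(\gamma)=1-(-1)=2$. So the pointwise supremum of $\{Jz:|z|\le\mathbf{1}\}$ is $2\cdot\mathbf{1}_E$, and Lemma~\ref{lem:Y}(b) applies.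

Suppose $\pm J\le S$. Let $N$ be the union of the exceptional sets of the countably many functions $Se_r$, $r\in\mathbb{Q}\cap(0,1]$. Then $N$ is countable, and $S_\gamma e_r=S_\infty e_r$ for all $\gamma\notin N$ and all such $r$. Let $\gamma\in E\setminus N$, let $r<t_\gamma<r'$ be rationals in $(0,1]$, and put $u=e_{r'}-e_r=\mathbf{1}_{(r,r']}$. The function $z=\mathbf{1}_{(r,t_\gamma]}-\mathbf{1}_{(t_\gamma,r']}$ lies in $X$, and $|z|=u$, $J_\gamma z=2$. By Lemma~\ref{lem:basic}(a),
\[
S_\infty u=S_\gamma u\ge J_\gamma z=2 .
\]
Now take $n$ distinct indices in the infinite set $E\setminus N$ and surround the points $t_\gamma$ by pairwise disjoint intervals $(r,r']$. The corresponding $u_1,\dots,u_n$ satisfy $\sum_ku_k\le\mathbf{1}$, so $S_\infty\mathbf{1}\ge2n$. As $n$ is arbitrary, this is impossible.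
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:nocard}(b)]
The operator $J$ lies in $\mathcal{L}^b(X,Y)\setminus\mathcal{L}^r(X,Y)$. An operator with a modulus is regular, so $J$ has none and $\mathcal{L}^b(X,Y)$ is not a vector lattice. Thus statement (2) of Theorem~\ref{thm:known} fails for this pair, while (3) holds by Theorem~\ref{thm:main}(c), whose proof in Section~\ref{sec:determined} does not use the present section.
\end{proof}

So the large separated set in $[0,\mathbf{1}]$ does destroy the lattice property of $\mathcal{L}^b(X,Y)$, but the operator that exploits it cannot be dominated. The obvious majorant has coordinates $f\mapsto f(t_\gamma)+f(t_\gamma+)$, and these values are in general not constant off a countable set of $\gamma$. The proof shows that no other majorant exists: countably many test vectors force most coordinates $S_\gamma$ to agree with $S_\infty$ at the rationals, and the single increasing function $r\mapsto S_\infty e_r$ cannot jump by $2$ at infinitely many points.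

\begin{example}\label{ex:comega}
A different domain behaves as the conjecture predicts. Let $c(\omega_1)$ be the space of all $g=g(\infty)\mathbf{1}+h$ with $g(\infty)\in\mathbb{R}$ and $h\in c_0(\omega_1)$. Such an $h$ has countable support, so $c(\omega_1)\subseteq Y$ and the notation $g(\infty)$ is consistent. The analogue of $J$ is $Rg=\mathbf{1}_E\cdot(g-g(\infty)\mathbf{1})$. It is the difference of the positive operators $g\mapsto\mathbf{1}_E\,g+g(\infty)\mathbf{1}_{\omega_1\setminus E}$ and $g\mapsto g(\infty)\mathbf{1}$, both of which map into $Y$. So $R$ is regular, although $R_\infty=0$ and $R_\gamma\ne0$ for the uncountably many $\gamma\in E$. This operator is the model for the proof of Theorem~\ref{thm:detnec}.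
\end{example}

\section{Determined functionals and the counterexample}\label{sec:determined}

For any linear $T:X\to Y_\kappa(\Gamma)$ and each single $x$, we have $T_\gamma x=T_\infty x$ for all but $\kappa$ many $\gamma$, with an exceptional set depending on $x$. The supremum in the formula for $|T|x$ runs over too many vectors for us to take the union of their exceptional sets. What we need is an exchange of quantifiers: $T_\gamma=T_\infty$ for all but $\kappa$ many $\gamma$. The following property yields it.

\begin{definition}\label{def:det}
A functional $\varphi\in X'_+$ is \emph{$\kappa$-determined} if there is $A\subseteq X$ with $|A|\le\kappa$ such that $\psi\in X'_+$ and $\psi|_A=\varphi|_A$ imply $\psi=\varphi$.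
\end{definition}

If $X$ has density character at most $\kappa$, a dense set $A$ serves for all $\varphi$ at once. The definition is weaker in two ways: $A$ may depend on $\varphi$, and only positive competitors $\psi$ are excluded. The second point is essential. On $X_{(0,1]}$ the functional $0$ is determined by $A=\{\mathbf{1}\}$, since $|\psi(f)|\le\|f\|\psi(\mathbf{1})$ for $\psi\ge0$; but for every countable $A$ there is a $t$ at which no member of $A$ jumps, and the nonzero functional $f\mapsto f(t)-f(t+)$ vanishes on $A$. On $c(\omega_1)$ the positive functional $g\mapsto g(\infty)$ is not $\omega$-determined, because on any countable set it agrees with some evaluation $g\mapsto g(\gamma)$.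

\begin{theorem}\label{thm:detsuff}
Let $|\Gamma|>\kappa$, let $Y=Y_\kappa(\Gamma)$, and suppose that every $\varphi\in X'_+$ is $\kappa$-determined. Then every regular $T:X\to Y$ satisfies $T_\gamma=T_\infty$ for all but at most $\kappa$ many $\gamma$. The space $\mathcal{L}^r(X,Y)$ is a vector lattice, a Banach lattice under $\|\cdot\|_r$, and the FKR formulae hold.
\end{theorem}

\begin{proof}
First let $T\ge0$, so that all $T_\gamma$ and $T_\infty$ lie in $X'_+$. Let $A$ with $|A|\le\kappa$ determine $T_\infty$, and let $N$ be the union of the exceptional sets of the functions $Ta$, $a\in A$. Then $|N|\le\kappa$, and for $\gamma\notin N$ the positive functional $T_\gamma$ agrees with $T_\infty$ on $A$, so $T_\gamma=T_\infty$. For $T=U-V$ with $U,V\ge0$ take the union of the sets obtained for $U$ and $V$. This is the step that needs regularity, and it fails for the order bounded operator $J$.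

Now let $T$ be regular, $\pm T\le S$, and let $|N|\le\kappa$ with $T_\gamma=T_\infty$ for $\gamma\notin N$. For $x\in X_+$ the pointwise supremum of $\{Tz:|z|\le x\}$ is the function $p(\gamma)=\sup_{|z|\le x}T_\gamma z$. It satisfies $0\le p\le Sx$, and off $N$ it equals the constant $\sup_{|z|\le x}T_\infty z$. So $p\in Y$, and $p$ is the supremum in $Y$ by Lemma~\ref{lem:Y}(b). Lemma~\ref{lem:criterion}(b) completes the proof.
\end{proof}

It remains to find domains with large order intervals all of whose positive functionals are $\kappa$-determined. Call $D\subseteq L$ \emph{order dense} if $1_L\in D$ and for all $s<t$ in $L$ there is $d\in D$ with $s\le d\le t$.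

\begin{proposition}\label{prop:XLdet}
If $L$ has an order dense subset $D$ with $|D|\le\kappa$, then every $\varphi\in(X_L)'_+$ is $\kappa$-determined.
\end{proposition}

\begin{proof}
Put $F(t)=\varphi(e_t)$. Since $0\le e_s\le e_t$ for $s\le t$, the function $F$ is nonnegative and increasing. The values of $F$ on $D$ confine $F(t)$ to an interval: for $t\in L\setminus D$ put
\[
F_-(t)=\sup\big(\{0\}\cup\{F(d):d\in D,\ d<t\}\big),\qquad F_+(t)=\inf\{F(d):d\in D,\ d>t\}.
\]
The second set contains $F(1_L)$ because $t<1_L\in D$, and $F_-(t)\le F(t)\le F_+(t)$. Let $D'=\{t\in L\setminus D:F_-(t)<F_+(t)\}$ be the set of points where $D$ does not suffice. If $t<t'$ are in $D'$, there is $d\in D$ with $t\le d\le t'$, and $t<d<t'$ as $t,t'\notin D$. Hence $F_+(t)\le F(d)\le F_-(t')$. So the nonempty open intervals $(F_-(t),F_+(t))$, $t\in D'$, are pairwise disjoint; each contains a rational number, and $D'$ is countable.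

Let $A=\{e_t:t\in D\cup D'\}$, so $|A|\le\kappa$. Let $\psi\in(X_L)'_+$ agree with $\varphi$ on $A$, and put $G(t)=\psi(e_t)$. As $\psi$ is positive, $G$ is also nonnegative and increasing, and $G=F$ on $D$. So $F_-(t)\le G(t)\le F_+(t)$ for $t\notin D$. For $t\notin D\cup D'$ the two bounds coincide, and $G(t)=F(t)$. Thus $\psi(e_t)=\varphi(e_t)$ for all $t\in L$, and $\psi=\varphi$ by linearity and continuity.
\end{proof}

For instance, for $\varphi(f)=f(t_0)$ on $X_{(0,1]}$ with $t_0$ irrational and $D=\mathbb{Q}\cap(0,1]$ we get $F=\mathbf{1}_{[t_0,1]}$ and $D'=\{t_0\}$. The extra point is needed, since $f\mapsto f(t_0+)$ agrees with $\varphi$ at every $e_d$, $d\in D$.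

By Lemma~\ref{lem:X} and Proposition~\ref{prop:XLdet}, the density character of $[0,\mathbf{1}]$ in $X_L$ is the size of $L$, whereas determination depends on the size of an order dense subset. A chain in which these differ refutes the conjecture.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $L=(0,1]$. Part (a) is Lemma~\ref{lem:X}, as $|L|=2^{\aleph_0}$. Part (b) is Lemma~\ref{lem:Y}(c) with $\kappa=\omega$, together with $\aleph_2\le(2^{\aleph_0})^+$. The countable set $\mathbb{Q}\cap(0,1]$ is order dense, so (c) follows from Proposition~\ref{prop:XLdet} and Theorem~\ref{thm:detsuff}.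

For general $\kappa$ we need a chain of cardinality greater than $\kappa$ with an order dense subset of cardinality at most $\kappa$. Let $\lambda$ be the least cardinal with $2^\lambda>\kappa$; it is infinite, and $\lambda\le\kappa$ because $2^\kappa>\kappa$. Let $L=\{0,1\}^\lambda$ with the lexicographic order, whose greatest element $1_L$ is the constant $1$. Let $D$ consist of $1_L$ and of all $t\in L$ that vanish on $[\beta,\lambda)$ for some $\beta<\lambda$. By the minimality of $\lambda$ we have $2^{|\beta|}\le\kappa$ for $\beta<\lambda$, so $|D|\le1+\sum_{\beta<\lambda}2^{|\beta|}\le\lambda\cdot\kappa=\kappa$. Let $s<t$ in $L$ and let $\beta$ be the first coordinate where they differ, so $s(\beta)=0$ and $t(\beta)=1$. Let $d$ agree with $t$ on $[0,\beta]$ and vanish afterwards. Then $d\in D$ because $\beta+1<\lambda$, $s<d$ because they first differ at $\beta$, and $d\le t$ because $d\le t$ coordinatewise. So $D$ is order dense. Take $X=X_L$ and $Y=Y_\kappa(\kappa^+)$. By Lemma~\ref{lem:X} the norm of $X$ is not order continuous and $\alpha(X)=(2^\lambda)^+\ge\kappa^{++}$. Lemma~\ref{lem:Y}(c) gives the properties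 of $Y$, and (c) follows as before.
\end{proof}

\section{Determination is necessary for $C(K)$}\label{sec:converse}

Under a restriction on the domain, the hypothesis of Theorem~\ref{thm:detsuff} is exactly what is needed.

\begin{theorem}\label{thm:detnec}
Let $|\Gamma|>\kappa$ and let $X=C(K)$, with $K$ compact Hausdorff, have density character at most $\kappa^+$. Then the converse of Theorem~\ref{thm:detsuff} holds: if $\mathcal{L}^r(X,Y_\kappa(\Gamma))$ is a vector lattice with the FKR formulae, then every $\varphi\in X'_+$ is $\kappa$-determined.
\end{theorem}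

\begin{proof}
Suppose that $\varphi\in X'_+$ is not $\kappa$-determined. We construct a regular operator into $Y=Y_\kappa(\Gamma)$ that has no modulus at all. As in Example~\ref{ex:comega}, its coordinates are differences $\varphi_\gamma-\varphi$ of distinct positive functionals, which must agree at each fixed $x$ for all but $\kappa$ many $\gamma$.

Let $\{x_\beta:\beta<\kappa^+\}$ be dense in $X$, with repetitions allowed. For $\gamma<\kappa^+$ the set $\{\mathbf{1}\}\cup\{x_\beta:\beta<\gamma\}$ has cardinality at most $\kappa$; this is where the bound on the density character is used. So there is $\varphi_\gamma\in X'_+$, $\varphi_\gamma\ne\varphi$, that agrees with $\varphi$ on this set. On $C(K)$ a positive functional $\psi$ has $\|\psi\|=\psi(\mathbf{1})$, so $\|\varphi_\gamma\|=\|\varphi\|$. Let $x\in X$ and write $x=\lim_nx_{\beta_n}$. Since $\kappa^+$ has uncountable cofinality, $\delta=\sup_n\beta_n<\kappa^+$, and for $\delta<\gamma<\kappa^+$ we get $\varphi_\gamma(x)=\lim_n\varphi(x_{\beta_n})=\varphi(x)$. So $\varphi_\gamma(x)\ne\varphi(x)$ for at most $\kappa$ many $\gamma$.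

Choose a splitting set $E\subseteq\Gamma$ with $|E|=\kappa^+$ and identify it with $\kappa^+$. Put $(Ux)(\gamma)=\varphi_\gamma(x)$ for $\gamma\in E$, $(Ux)(\gamma)=\varphi(x)$ for $\gamma\notin E$, and $Vx=\varphi(x)\mathbf{1}$. The function $Ux$ is bounded by $\|\varphi\|\,\|x\|$ and equals $\varphi(x)$ off a set of cardinality at most $\kappa$. So $U,V:X\to Y$ are positive and $R=U-V$ is regular, with $R_\gamma\ne0$ for $\gamma\in E$ and $R_\gamma=0$ for $\gamma\notin E$.

Suppose that $R$ has a modulus $P$. Then $\pm R_\gamma\le P_\gamma$, so $|R_\gamma|\le P_\gamma$ in $X'$. We can lower one coordinate at a time: for fixed $\gamma_0$ the operator $P'x=Px-(P_{\gamma_0}-|R_{\gamma_0}|)(x)\,\mathbf{1}_{\{\gamma_0\}}$ maps into $Y$, has the coordinate $|R_{\gamma_0}|$ at $\gamma_0$ and $P_\gamma$ elsewhere, and so satisfies $\pm R\le P'$. Then $P\le P'$ gives $P_{\gamma_0}=|R_{\gamma_0}|$. Hence $(P\mathbf{1})(\gamma)=|R_\gamma|(\mathbf{1})=\||R_\gamma|\|$, which is strictly positive on $E$ and zero off $E$. As $E$ is splitting, both $E$ and its complement contain points that are not exceptional for $P\mathbf{1}\in Y$,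 so $(P\mathbf{1})(\infty)>0$ and $(P\mathbf{1})(\infty)=0$, a contradiction.
\end{proof}

\section{No cardinal decides the question for $X_{(0,1]}$}\label{sec:borel}

Theorem~\ref{thm:main} provides a range that is only Dedekind $\sigma$-complete and works for $X=X_{(0,1]}$. We now want a Dedekind $\sigma$-complete range that does not work. The jump operator failed to be regular because its majorant $f(t)+f(t+)$ left the range space, so we choose a range that contains these functions but not all indicator functions. Let $\mathcal{B}$ be the space of bounded Borel functions on $(0,1]$ with the supremum norm and the pointwise order. It is a Banach lattice, and it is Dedekind $\sigma$-complete because the pointwise supremum of countably many Borel functions is Borel.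

\begin{proposition}\label{prop:borel}
$\mathcal{L}^r(X_{(0,1]},\mathcal{B})$ is not a vector lattice.
\end{proposition}

\begin{proof}
There are $2^{\aleph_0}$ Borel sets and $2^{2^{\aleph_0}}$ subsets of $(0,1)$, so we can fix a non-Borel set $E\subseteq(0,1)$. For $f\in X_{(0,1]}$ and a Borel set $H$ with $E\subseteq H\subseteq(0,1)$ put, for $0<t<1$,
\[
(Tf)(t)=\mathbf{1}_E(t)\big(f(t)-f(t+)\big),\qquad (S_Hf)(t)=\mathbf{1}_H(t)\big(f(t)+f(t+)\big),
\]
and $(Tf)(1)=(S_Hf)(1)=0$. By Lemma~\ref{lem:regulated}, $S_Hf$ is Borel, and $Tf$ is Borel because it has countable support. For $f\ge0$ we have $|f(t)-f(t+)|\le f(t)+f(t+)$, so $\pm T\le S_H$, and $T$ is regular.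

Suppose that $|T|$ exists. Then $0\le|T|\mathbf{1}\le S_H\mathbf{1}=2\cdot\mathbf{1}_H$ for all such $H$. The sets $H=(0,1)\setminus\{s\}$ with $s\in(0,1)\setminus E$ have intersection $E$, so $0\le|T|\mathbf{1}\le2\cdot\mathbf{1}_E$. For $t\in E$ and $z=2e_t-\mathbf{1}$ we have $|z|=\mathbf{1}$, so Lemma~\ref{lem:basic}(a) gives $(|T|\mathbf{1})(t)\ge(Tz)(t)=2$. Hence $|T|\mathbf{1}=2\cdot\mathbf{1}_E$, which is not Borel.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:nocard}(a)]
If $\beta\le\aleph_1$, then $\mathcal{B}$ is Dedekind $\beta$-complete and $\mathcal{L}^r(X,\mathcal{B})$ is not a vector lattice. If $\beta\ge\aleph_2$, then $Y_\omega(\omega_1)$ is not Dedekind $\beta$-complete and $\mathcal{L}^r(X,Y_\omega(\omega_1))$ is a vector lattice by Theorem~\ref{thm:main}.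
\end{proof}

\section{A necessary condition and the spaces $c(\tau)$}\label{sec:ctau}

For an infinite cardinal $\tau$ let $c(\tau)=c_0(\tau)\oplus\mathbb{R}\mathbf{1}\subseteq\ell_\infty(\tau)$. Its elements are the functions $g$ for which there is a number $g(\infty)$ such that $\{\beta:|g(\beta)-g(\infty)|>\varepsilon\}$ is finite for every $\varepsilon>0$. It is a closed sublattice of $\ell_\infty(\tau)$, the functional $g\mapsto g(\infty)$ is positive, and $c(\omega)=c$ is the space of convergent sequences. A \emph{lattice homomorphism} is a linear map $q$ with $|qx|=q|x|$ for all $x$; it is positive, hence bounded.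

\begin{theorem}\label{thm:ctau}
Let $\tau$ be an infinite cardinal. If $X$ admits a lattice homomorphism with dense range into $c(\tau)$ and $\mathcal{L}^r(X,Y)$ is a vector lattice, then $Y$ is Dedekind $\tau^+$-complete. In particular:
\begin{itemize}
\item[(a)] the conjectured equivalence is true for $X=c(\tau)$;
\item[(b)] for $X=X_{(0,1]}$, Dedekind $\sigma$-completeness of $Y$ is necessary but not sufficient for $\mathcal{L}^r(X,Y)$ to be a vector lattice, while Dedekind $(2^{\aleph_0})^+$-completeness is sufficient but not necessary.
\end{itemize}
\end{theorem}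

We first pass from $X$ to $c(\tau)$.

\begin{lemma}\label{lem:quot}
Let $q:X\to Z$ be a lattice homomorphism with dense range between Banach lattices. If $\mathcal{L}^r(X,Y)$ is a vector lattice, then so is $\mathcal{L}^r(Z,Y)$.
\end{lemma}

\begin{proof}
The set $q(X_+)$ is dense in $Z_+$: if $qx_n\to z\ge0$, then $q|x_n|=|qx_n|\to z$. Therefore a bounded operator $W:Z\to Y$ is positive if and only if $Wq$ is positive.

Let $T\in\mathcal{L}^r(Z,Y)$ and $\pm T\le S$. Then $\pm Tq\le Sq$, so $Tq$ is regular, $P=|Tq|$ exists, and $0\le P\le Sq$. The point is that $P$ factors through $q$, and here we use that $q$ preserves moduli: $|Px|\le Sq|x|=S|qx|$, so $\|Px\|\le\|S\|\,\|qx\|$. Hence $R(qx)=Px$ defines a bounded operator on $q(X)$, which extends to a bounded $R:Z\to Y$ with $Rq=P$. Since $(R\mp T)q=P\mp Tq\ge0$, we get $\pm T\le R$. If $\pm T\le R'$, then $\pm Tq\le R'q$, so $Rq=P\le R'q$ and $R\le R'$. Thus $R=|T|$.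
\end{proof}

To extract suprema in $Y$ from an operator on $c(\tau)$, we use that $\mathbf{1}$ dominates all finite sums of unit vectors but lies outside their closed span. So an operator may send the unit vectors to prescribed $v_\beta\ge0$ and $\mathbf{1}$ to $0$; then $T^+\mathbf{1}$ has to make up for all finite sums of the $v_\beta$.

\begin{lemma}\label{lem:sums}
Let $\sigma\le\tau$ and let $(v_\beta)_{\beta<\sigma}$ be a family in $Y_+$ such that the set $W$ of upper bounds of the finite sums $v_F=\sum_{\beta\in F}v_\beta$, $F\subseteq\sigma$, is nonempty. If $\mathcal{L}^r(c(\tau),Y)$ is a vector lattice, then $W$ has a least element.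
\end{lemma}

\begin{proof}
Write $g\in c(\tau)$ as $g=g(\infty)\mathbf{1}+h$ with $h\in c_0(\tau)$, and put $Tg=\sum_{\beta<\sigma}h(\beta)v_\beta$. For $w\in W$ and finite nonempty $F\subseteq\sigma$ we have $\big|\sum_{\beta\in F}h(\beta)v_\beta\big|\le\max_{\beta\in F}|h(\beta)|\,w$. As $\{\beta:|h(\beta)|>\varepsilon\}$ is finite for each $\varepsilon>0$, the net of finite partial sums is Cauchy, so $T$ is a well-defined linear operator with $T\mathbf{1}=0$ and $T\mathbf{1}_{\{\beta\}}=v_\beta$ for $\beta<\sigma$.

For $w\in W$ put $U_wg=Tg+g(\infty)w$. If $g\ge0$, then $g(\infty)\ge0$ and, for finite $F\subseteq\sigma$,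
\[
\sum_{\beta\in F}h(\beta)v_\beta+g(\infty)w\ \ge\ \sum_{\beta\in F}\big(h(\beta)+g(\infty)\big)v_\beta=\sum_{\beta\in F}g(\beta)v_\beta\ \ge\ 0 .
\]
In the limit $U_wg\ge0$. Also $(U_w-T)g=g(\infty)w\ge0$. So $U_w\ge0$ and $U_w\ge T$, the operator $T=U_w-(U_w-T)$ is regular, and $T^+=T\vee0$ exists and satisfies $T^+\le U_w$. Hence $T^+\mathbf{1}\le U_w\mathbf{1}=w$ for every $w\in W$. On the other hand, $T^+\mathbf{1}\ge T^+\mathbf{1}_F\ge T\mathbf{1}_F=v_F$ for finite $F\subseteq\sigma$, so $T^+\mathbf{1}\in W$.
\end{proof}

It remains to convert a set without supremum into such a family of summands. For a countable set $\{a_n\}$ one takes $b_n=a_0\vee\dots\vee a_n$ and the increments $b_{n+1}-b_n$, whose initial sums telescope. For a longer enumeration the finite sums no longer telescope up to $b_\beta$ when $\beta$ is infinite. One then needs the chain $(b_\beta)$ to be continuous at limit ordinals, and this is obtained by choosing a counterexample of least cardinality.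

\begin{lemma}\label{lem:ctau}
If $\mathcal{L}^r(c(\tau),Y)$ is a vector lattice, then $Y$ is Dedekind $\tau^+$-complete.
\end{lemma}

\begin{proof}
Suppose not, and let $\sigma\le\tau$ be the least cardinality of a nonempty set $\{a_\xi:\xi<\sigma\}$ that is bounded above and has no supremum. Finite sets have suprema, so $\sigma$ is infinite and thus a limit ordinal. For $1\le\beta<\sigma$ let $b_\beta=\sup\{a_\xi:\xi<\beta\}$, which exists since $|\beta|<\sigma$, and let $b_0=b_1$. The family $(b_\beta)$ is increasing. If $\beta\le\sigma$ is a limit ordinal, then $\{b_\xi:\xi<\beta\}$ and $\{a_\xi:\xi<\beta\}$ have the same upper bounds, since $a_\xi\le b_{\xi+1}$. So $b_\beta=\sup_{\xi<\beta}b_\xi$ for limit $\beta<\sigma$, and $\{b_\beta:\beta<\sigma\}$ is bounded above without a supremum. Put $v_\beta=b_{\beta+1}-b_\beta\ge0$ for $\beta<\sigma$. We claim that for $w\in Y$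
\begin{equation}\label{eq:claim}
w\ge v_F\text{ for all finite }F\subseteq\sigma\iff w\ge b_\beta-b_0\text{ for all }\beta<\sigma .
\end{equation}

($\Leftarrow$) For $F=\emptyset$ use $\beta=0$. If $F=\{\beta_1<\dots<\beta_n\}$, then $b_{\beta_1}\ge b_0$ and $b_{\beta_k}\ge b_{\beta_{k-1}+1}$ for $k\ge2$, so
\[
v_F\le(b_{\beta_1+1}-b_0)+\sum_{k=2}^n(b_{\beta_k+1}-b_{\beta_{k-1}+1})=b_{\beta_n+1}-b_0\le w .
\]

($\Rightarrow$) The inequality $w\ge b_\beta-b_0$ alone does not pass to $\beta+1$, so we prove by induction on $\beta<\sigma$ the stronger statement that $w-v_F\ge b_\beta-b_0$ for all finite $F\subseteq[\beta,\sigma)$; the case $F=\emptyset$ is what we want. For $\beta=0$ this is the hypothesis. If it holds for $\beta$ and $F\subseteq[\beta+1,\sigma)$, apply it to $F\cup\{\beta\}$ to get $w-v_F\ge v_\beta+b_\beta-b_0=b_{\beta+1}-b_0$. If $\beta$ is a limit and $F\subseteq[\beta,\sigma)$, then $w-v_F\ge b_\xi-b_0$ for all $\xi<\beta$, and the supremum over $\xi$ gives $w-v_F\ge b_\beta-b_0$.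

By \eqref{eq:claim}, the set $W$ of Lemma~\ref{lem:sums} is the translate by $-b_0$ of the set of upper bounds of $\{b_\beta:\beta<\sigma\}$. So $W$ is nonempty and has no least element, contradicting Lemma~\ref{lem:sums}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ctau}]
The first assertion follows from Lemmas~\ref{lem:quot} and~\ref{lem:ctau}.

(a) The rational combinations of $\mathbf{1}$ and the unit vectors $\mathbf{1}_{\{\beta\}}$ form a dense subset of $c(\tau)$ of cardinality $\tau$, and the $\tau$ unit vectors lie in $[0,\mathbf{1}]$ at mutual distance $1$. As in Lemma~\ref{lem:X}, $\alpha(c(\tau))=\tau^+$. The net $\mathbf{1}-\mathbf{1}_F$, indexed by the finite sets $F\subseteq\tau$, decreases to $0$ and consists of vectors of norm $1$, so the norm is not order continuous. Thus $(\ast)$ says that $Y$ is Dedekind $\tau^+$-complete. This is necessary by Lemma~\ref{lem:ctau} and sufficient by Theorem~\ref{thm:suff}.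

(b) Let $0=t_0<t_1<t_2<\cdots$ with $t_n\to1$, and put $qf=(f(t_n))_{n\ge1}$. By left-continuity at $1$, $q$ maps $X_{(0,1]}$ into $c$. It is a lattice homomorphism because the lattice operations are pointwise. Its range contains $\mathbf{1}$ and the unit vectors, which are the images of the step functions $\mathbf{1}_{(t_{n-1},t_n]}$, so it is dense. The first assertion with $\tau=\omega$ shows that Dedekind $\sigma$-completeness is necessary, and it is not sufficient by Proposition~\ref{prop:borel}. Since $\alpha(X)=(2^{\aleph_0})^+$, Dedekind $(2^{\aleph_0})^+$-completeness is sufficient by Theorem~\ref{thm:suff}, and it is not necessary by Theorem~\ref{thm:main}.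
\end{proof}

\begin{remark}\label{rem:c}
The unit vectors of $c$ are atoms, and the band they generate is $c$, because $\mathbf{1}_{\{1,\dots,n\}}g\uparrow g$ for $g\ge 0$. So $c$ is atomic. It is not Dedekind $\sigma$-complete: an upper bound $g$ of the unit vectors at even positions has limit at least $1$, so $g(n)>0$ for some odd $n$, and setting $g(n)=0$ gives a strictly smaller upper bound. By Lemma~\ref{lem:ctau}, $\mathcal{L}^r(c,c)$ is not a vector lattice. Atomicity without order continuity is therefore not sufficient in Theorem~\ref{thm:suff}.
\end{remark}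

\begin{thebibliography}{9}

\bibitem{mn} Meyer-Nieberg, \emph{Banach Lattices}.

\bibitem{problems} \emph{Some Problems}, \texttt{https://smath.ru/upload/iblock/e8a/Preprint\_2016\_1.pdf}.

\end{thebibliography}
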